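# Generalized Karchmer–Wigderson games with $\log n$ output bits: an explicit $n^{4-o(1)}$ lower bound

## 1. A first guess: $2^m$ times the price of one coordinate

Fix a function $f:\{0,1\}^n\to\{0,1\}^m$. Alice holds $x$, Bob holds $y$, and they are promised that $f(x)\ne f(y)$. So $x\neq y$, and they want to name a position where the inputs differ. How long must they talk, as a function of $f$?

**Definition (the game).** The generalized Karchmer–Wigderson game $\mathrm{KW}_f$ is the following task: Alice receives $x\in\{0,1\}^n$, Bob receives $y\in\{0,1\}^n$ with $f(x)\ne f(y)$, and they must agree on an index $i\in[n]$ with $x_i\ne y_i$. Protocols are deterministic. A protocol is a binary tree; each internal node is owned by one player, who chooses the child as a function of their own input; each leaf carries an output. The size of a protocol is its number of leaves.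

For a Boolean function $g$ there is the classical game with known sides: Alice holds $x\in g^{-1}(1)$, Bob holds $y\in g^{-1}(0)$. It is measured by formulas.

**Definition (formulas).** A De Morgan formula has $\wedge,\vee$ gates of fan-in two and literals or constants at the leaves. Its size is the number of its literal leaves, and $L(g)$ is the minimum size of a formula for $g$. Propagating constants ($z\wedge 1=z$, $z\wedge0=0$, and dually) turns any formula into a single constant or into a formula with no constants, and increases no variable's number of occurrences. In particular $L(g)=0$ exactly when $g$ is constant.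

Recall the Karchmer–Wigderson theorem: for nonconstant $g$, the minimum size of a protocol for the classical game is $L(g)$. One direction is quick. Take a constant-free formula for $g$ and walk down from its root, keeping the invariant that the current subformula is $1$ on $x$ and $0$ on $y$. At an $\vee$, Alice names a child that is $1$ on $x$; at an $\wedge$, Bob names a child that is $0$ on $y$. At a literal leaf, the literal is $1$ on $x$ and $0$ on $y$, so its variable is a correct answer. The other direction will appear, in a stronger form, as Lemma 1.

Now a protocol for $m$ output bits. Alice sends $a=f(x)$, which has $2^m$ outcomes. Bob sends some $r$ with $a_r\ne f(y)_r$. They then play the classical game for the Boolean function $f_r$; the sides are known, since both know $a_r$. So $\mathrm{KW}_f$ has a protocol of size at most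
$$2^m\sum_{r:\,f_r\text{ nonconstant}}L(f_r).\tag{1}$$

The first guess is that (1) is roughly the truth: the game costs $2^m$ times the price of one coordinate. We test it on cases that can be done by hand.

**Test 1: $m=1$.** Announcing $f(x)$ first shows that the game has size at most $2L(f)$. Conversely a protocol for $\mathrm{KW}_f$ also solves the classical game, so its size is at least $L(f)$. The guess is right up to a factor of $2$. For explicit functions with $m=1$, the best known lower bounds are roughly cubic.

**Test 2: the identity, $n=m$, $f(x)=x$.** Each coordinate has $L(f_r)=1$, and (1) gives $m2^m$. For a lower bound, take any protocol and run it on the pairs $(x,x)$. These pairs are illegal inputs of the game, but the message functions can be extended to all inputs, so each $x$ reaches some leaf. Let $D_\lambda$ be the set of $x$ for which $(x,x)$ reaches the leaf $\lambda$, and let $i$ be the output of $\lambda$. If $x\ne x'$ both lie in $D_\lambda$, then $(x,x')$ also reaches $\lambda$: at every node on the way Alice, seeing $x$, and Bob, seeing $x'$, both move toward $\lambda$. This pair is legal, so $x_i\ne x'_i$. Three distinct elements cannot have pairwise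 different $i$-th bits, so $|D_\lambda|\le2$, and there are at least $2^{m-1}$ leaves. The guess survives up to a factor $2m$, and the factor $2^m$ is real even though every single coordinate is trivial.

**Test 3: a repeated coordinate, $f=(g,g,\dots,g)$.** Here $f(x)\ne f(y)$ means $g(x)\neq g(y)$, so $2L(g)$ leaves suffice. The guess fails: there is no factor $2^m$.

So the guess is false in general, but its failure is instructive. It should be sound when the coordinates are independent of each other. With $m=\log n$ (here and below, in an output length, $\log$ means $\lceil\log_2\cdot\rceil$) and coordinates of nearly cubic formula size, it predicts $n\cdot n^3=n^4$.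

A family $(f_n)$ is explicit if $f_n$ is computable in time polynomial in $n$. (Without this requirement, counting gives exponential lower bounds trivially.) An explicit family $f_n:\{0,1\}^n\to\{0,1\}^{\log n}$ is known whose games need size $\Omega(n^{3.156})$. The problem, from the slides "Super-Cubic Lower Bound" (https://aaignatiev.github.io/paper/slides_isaac22.pdf), is to prove or disprove that some explicit family $f_n:\{0,1\}^n\to\{0,1\}^{\log n}$ needs size $n^{4-o(1)}$. We shall prove that it exists.

## 2. One truth table read at $m$ hidden addresses

To make the coordinates independent, we read one table $T$ at $m$ disjointly encoded addresses. To make each coordinate expensive, every address bit is hidden as a parity of many input bits. The table is part of the input: this makes the function explicit, while in the lower bound we may choose the worst $T$.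

**Definition (the function).** Assume $n$ is large and $m\ge5$. Put
$$k=\lfloor\log_2n\rfloor-1,\qquad t=\lfloor n/(2mk)\rfloor,$$
so that $n/4<2^k\le n/2$. Split the $n$ input bits into a truth table $T:\{0,1\}^k\to\{0,1\}$ ($2^k\le n/2$ bits), variables $x_{i,j,l}$ with $i\in[m]$, $j\in[k]$, $l\in[t]$ ($mkt\le n/2$ bits), and unused bits. Define
$$F_{n,m}(T,x)=h_T(x):=(T(u_1),\dots,T(u_m)),\qquad u_i=\Big(\bigoplus_lx_{i,1,l},\dots,\bigoplus_lx_{i,k,l}\Big).$$
For fixed $(i,j)$, the $t$ variables $x_{i,j,l}$ form a block; there are $mk$ blocks. Put $f_n=F_{n,\lceil\log_2n\rceil}$, and $f_n\equiv0$ for the finitely many $n$ that are too small. This is computable in polynomial time.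

**Theorem 1.** There are constants $c,C>0$ such that for all large $n$ and all $5\le m\le n^c$, every protocol for $\mathrm{KW}_{F_{n,m}}$ has at least $2^mn^3/(m+\log_2n)^C$ leaves. In particular, every protocol for $\mathrm{KW}_{f_n}$ has at least $n^4/(\log_2n)^{O(1)}=n^{4-o(1)}$ leaves.

**Theorem 2 (tightness).** If $mk\le n/2$, then $\mathrm{KW}_{F_{n,m}}$ has a protocol with at most $2^mn^3/(mk)$ leaves. In particular, $\mathrm{KW}_{f_n}$ has one with $O(n^4/\log^2n)$ leaves.

**Theorem 3 (composition).** Let $m\ge5$, $k\ge1$, $2^k\ge32m^3\log_2(32mk)$, $q=\lfloor2^k/m^2\rfloor$. For all but a $2^{2m-q}$ fraction of $T:\{0,1\}^k\to\{0,1\}$, every protocol for $\mathrm{KW}$ of $(u_1,\dots,u_m)\mapsto(T(u_1),\dots,T(u_m))$ has at least $2^{m+k}/(2^{11}m^3\log_2(32mk))$ leaves.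

In Theorem 3 the addresses are not hidden, and $k$ is a free parameter. Theorems 1 and 2 together say that for $5\le m\le n^c$ the complexity of $\mathrm{KW}_{F_{n,m}}$ is $2^mn^3$ up to factors polynomial in $m+\log n$, and that for $f_n$ the exponent $4$ is exact. Theorem 2 is just protocol (1).

**Proof of Theorem 2.** The $r$-th output bit is the function $(T,x)\mapsto T(u_r)$, and it has the formula
$$\bigvee_{\alpha\in\{0,1\}^k}\Big(T_\alpha\wedge\bigwedge_j\big[\textstyle\bigoplus_lx_{r,j,l}=\alpha_j\big]\Big).$$
Parity of $2^a$ bits has formula size at most $4^a$: write $A\oplus B=(A\wedge\bar B)\vee(\bar A\wedge B)$ for the two halves and recurse, noting that the complement of a parity has the same size (flip the literals of one variable). The least power of two that is at least $t$ is less than $2t$, so, padding with zeros, parity of $t$ bits has size at most $4t^2$. Hence the formula above has size at most $2^k(1+4kt^2)$. By (1), with $2^k\le n/2$ and $t\le n/(2mk)$, the number of leaves is at most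
$$2^m\,m\cdot\frac n2\Big(1+\frac{n^2}{m^2k}\Big)\le\frac{2^mn^3}{mk},$$
where the last step uses $n^2/(m^2k)\ge1$, which follows from $n\ge2mk$. For $m=\lceil\log_2n\rceil$ we have $2^m<2n$ and $mk\ge\Omega(\log^2n)$. $\square$

The rest of the notes prove the lower bounds.

## 3. Formulas at the nodes of a protocol, and the diagonal

We need notation for a protocol for $\mathrm{KW}_h$, where $h:\{0,1\}^V\to\{0,1\}^m$ and $V$ is a finite set of variables. Extend the message functions to all inputs. Let $A_v\times B_v$ be the set of pairs $(x,y)$ that reach the node $v$; it is a rectangle. At a node $v$ of Alice with children $v',v''$ we have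
$$A_v=A_{v'}\sqcup A_{v''},\qquad B_v=B_{v'}=B_{v''},$$
and at a node of Bob the roles are exchanged. As in Test 2, put $D_v=A_v\cap B_v$, the set of $x$ such that $(x,x)$ reaches $v$. If $v$ is internal then $D_v=D_{v'}\sqcup D_{v''}$, so the sets $D_\lambda$ over all leaves $\lambda$ partition $\{0,1\}^V$.

**Lemma 1.** Fix $r\in[m]$ and write $g(x)=h(x)_r$. One can attach to every node $v$ a formula $\varphi_v$ whose size is at most the number of leaves below $v$, with $\varphi_v=\varphi_{v'}\vee\varphi_{v''}$ at Alice's nodes and $\varphi_v=\varphi_{v'}\wedge\varphi_{v''}$ at Bob's nodes, such that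
$$x\in A_v,\ g(x)=1\ \Rightarrow\ \varphi_v(x)=1;\qquad y\in B_v,\ g(y)=0\ \Rightarrow\ \varphi_v(y)=0.\tag{2}$$
In particular $\varphi_v=g$ on $D_v$.

**Proof.** At a leaf $\lambda$ with output $i$, let $A^1=\{x\in A_\lambda:g(x)=1\}$ and $B^0=\{y\in B_\lambda:g(y)=0\}$. If $A^1=\emptyset$, put $\varphi_\lambda=0$; otherwise, if $B^0=\emptyset$, put $\varphi_\lambda=1$. In both cases (2) holds. Otherwise every pair in $A^1\times B^0$ satisfies $h(x)\ne h(y)$, because the $r$-th bits differ. So the output is correct on all these pairs, that is, $x_i\ne y_i$. Hence the $i$-th bit is constant on $A^1$ and has the opposite constant value on $B^0$; let $\varphi_\lambda$ be the literal of variable $i$ that is $1$ on $A^1$ and $0$ on $B^0$.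

Now go up. At a node of Alice, if $x\in A_v$ and $g(x)=1$, then $x$ lies in $A_{v'}$ or $A_{v''}$, so one of the two formulas is $1$ on $x$, and so is the OR. If $y\in B_v$ and $g(y)=0$, then $y\in B_{v'}$ and $y\in B_{v''}$, so both formulas are $0$ on $y$, and so is the OR. At Bob's nodes the dual argument applies. Finally, if $x\in D_v$ then $x$ lies in both $A_v$ and $B_v$, and (2) forces $\varphi_v(x)=g(x)$. $\square$

As an example, let $h$ be the identity on two bits. Alice sends $x_1$, Bob sends $y_1$; if these differ the output is $1$, otherwise $2$. Of the four leaves, $(0,0)$ has $D=\{00,01\}$, $(1,1)$ has $D=\{10,11\}$, and the two others have $D=\emptyset$. For $r=2$ the leaf formulas at $(0,0),(0,1),(1,0),(1,1)$ are $x_2,\bar x_1,x_1,x_2$. For instance at $(0,1)$ we have $A^1=\{01\}$ and $B^0=\{10\}$. The root formula is $(x_2\wedge\bar x_1)\vee(x_1\wedge x_2)=x_2$, as it should be.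

Lemma 1 yields two weak bounds. Applied at the root for one $r$, it gives a formula for $h_r$, so the number $s$ of leaves satisfies $s\ge L(h_r)$. This is the natural first approach. It stops there: it looks at one coordinate at a time, and Test 3 shows that the formula sizes of the coordinates alone cannot give more than a factor of $2$ beyond $L$. For $F_{n,m}$ it sees at most the cube and never the $2^m$. Applied at the leaves for all $r$ at once, the lemma says that on each $D_\lambda$ all of $h$ is computed by a tuple of literals and constants. If such tuples agree with $h$ only on a set of density about $2^{-m}$, there are about $2^m$ leaves, as in Test 2. This sees the $2^m$ and never the cube.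

To get the product, stop in between. Cut the protocol tree into pieces with about $S$ leaves each. On the part of the diagonal that belongs to one piece, all $m$ coordinates should be computed by formulas of size about $S$. If no such $m$-tuple agrees with $h$ on more than an $O(2^{-m})$ fraction of the inputs, then there are $\Omega(2^m)$ pieces, hence $s\ge\Omega(2^mS)$.

If the pieces were full subtrees, Lemma 1 would finish this at once. But they cannot always be. Let the tree be a caterpillar: a path $v_1,\dots,v_{s-1}$ in which each $v_i$ has a leaf hanging off it, and $v_{s-1}$ has two. Any two full subtrees with at least two leaves are nested, so they cannot be disjoint. We are forced to use pieces from which a subtree below has been removed, and the formula of such a piece depends on the missing part. The next section cuts; the one after it deals with the missing part.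

## 4. Cutting a binary tree into subtrees and segments with one hole

**Definition (components).** In a binary tree (every internal node has two children), a component of kind (i) is the full subtree of a node. A component of kind (ii), called a segment, is a path $v_1,\dots,v_d$, where $v_{i+1}$ is a child of $v_i$, together with the full subtrees of the other children $c_i$ of the $v_i$. Here $c_d$ is one child of $v_d$; the other child of $v_d$ is denoted $v_{d+1}$ and called the hole.

**Lemma 2.** Let $\mathcal T$ be a binary tree with $s$ leaves and let $\ell\ge2$ be an integer with $s\ge\ell$. The leaves of $\mathcal T$ are partitioned among at most $s/\ell$ components of kind (i) and at most $3s/\ell$ components of kind (ii), each containing fewer than $2\ell$ leaves. Every node in no component is internal, and both its children have at least $\ell$ leaves below them.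

**Proof.** Call a node heavy if at least $\ell$ leaves lie below it, and light otherwise. The root is heavy; leaves are light, since $\ell\ge2$; an ancestor of a heavy node is heavy. A heavy node has (a) no heavy child, (b) two heavy children, or (c) exactly one.

**Step 1: the subtrees.** The purpose is to cover the leaves under type-(a) nodes. No type-(a) node lies below another, so their subtrees are disjoint; each has at least $\ell$ leaves, so $\#(a)\le s/\ell$. Each has at most $2(\ell-1)<2\ell$ leaves, since both children are light. They are the components of kind (i). The heavy nodes form a tree whose leaves are the type-(a) nodes and whose two-child nodes are the type-(b) nodes, so $\#(b)=\#(a)-1$.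

**Step 2: the segments.** The purpose is to cover the leaves hanging off type-(c) nodes. These nodes form maximal chains, always going to the heavy child. The heavy child of the last node of a chain has type (a) or (b), and different chains end above different such nodes. So there are at most $\#(a)+\#(b)\le2s/\ell$ chains. Cut each chain greedily from the top: close a segment as soon as the total number of leaves below the light children of its nodes reaches $\ell$. Before the last node was added, the total was less than $\ell$; the last light child adds less than $\ell$; so the total is less than $2\ell$. All segments of a chain except possibly the last have total at least $\ell$. There are at most $s/\ell$ segments with total at least $\ell$, by disjointness, and at most one other per chain, so at most $3s/\ell$ in all. The hole of a segment is the heavy child of its last node.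

**Step 3: each leaf is covered once.** Consider the lowest heavy ancestor of a leaf. Its child toward the leaf is light, so it has type (a) or (c). In the first case the leaf lies in the corresponding subtree, in the second in the segment that contains this ancestor. Conversely, any component containing the leaf contains it below a type-(a) node, or below the light child of a type-(c) node, which is then its lowest heavy ancestor. So the component is unique. Likewise, a light node lies in the component of its lowest heavy ancestor, and type-(a) and type-(c) nodes lie in components, so only type-(b) nodes are left over. $\square$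

Try the caterpillar with $s=7$ and $\ell=3$. The node $v_i$ has $8-i$ leaves below it, so $v_1,\dots,v_5$ are heavy and $v_6$ is light. The node $v_5$ has type (a), and its subtree has three leaves. The nodes $v_1,\dots,v_4$ form one chain, cut into $\{v_1,v_2,v_3\}$ (three leaves, hole $v_4$) and $\{v_4\}$ (one leaf, hole $v_5$). Indeed $3+3+1=7$.

## 5. Filling the hole with $0$ and with $1$

Consider the smallest interesting segment of a protocol tree: $v_1$ owned by Alice, $v_2$ owned by Bob. Its formula with the hole value $\zeta$ is $\varphi_{c_1}\vee(\varphi_{c_2}\wedge\zeta)$. If $\zeta=0$, this is $\varphi_{c_1}$, which is correct on $D_{c_1}$ by Lemma 1; but on $D_{c_2}$ nothing forces it to be $1$ where $g=1$. If $\zeta=1$, it is $\varphi_{c_1}\vee\varphi_{c_2}$, and this is correct on $D_{c_2}$: if $x\in D_{c_2}$ and $g(x)=1$, then $\varphi_{c_2}(x)=1$; if $g(x)=0$, then $\varphi_{c_2}(x)=0$, and $\varphi_{c_1}(x)=0$ because $x\in B_{c_2}\subseteq B_{v_2}=B_{c_1}$. So no single filling need work, but the two fillings together cover the segment, according to who owns the node from which the side tree hangs. This is true in general and costs only a factor of $2$.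

**Lemma 3.** Let $h:\{0,1\}^V\to\{0,1\}^m$, let $S\ge2$ be an integer and $0<\delta<1$. Suppose that for every $m$-tuple $(\psi_1,\dots,\psi_m)$ of formulas of size $<2S$ each, $\Pr_x[\forall r:\psi_r(x)=h(x)_r]<\delta$, with $x$ uniform. Then every protocol for $\mathrm{KW}_h$ has more than $S/(7\delta)$ leaves.

**Proof.** Take a protocol with $s$ leaves and the formulas of Lemma 1. If $s<S$, the root formulas for $r=1,\dots,m$ have size $<S$ and compute $h$ on $D_{\mathrm{root}}=\{0,1\}^V$, so $1<\delta$, a contradiction. Hence $s\ge S$, and we may apply Lemma 2 with $\ell=S$.

**Step 1: subtrees.** We bound the diagonal of a component of kind (i) with root $v$. The $m$ formulas $\varphi_v$, one for each $r$, have size $<2S$ and compute $h$ on $D_v$. So $D_v$ has density $<\delta$.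

**Step 2: segments, side trees hanging off Alice's nodes.** Let the segment have path $v_1,\dots,v_d$, side children $c_i$ and hole $v_{d+1}$. The union of the $D_\lambda$ over its leaves is $\bigsqcup_jD_{c_j}$. Let $E_0$ be the union of those $D_{c_j}$ for which $v_j$ is owned by Alice, and $E_1$ the union of the others. We bound $E_0$. Fix $r$ and $g=h_r$. Put $\varphi'_{v_{d+1}}=0$, and for $i=d,\dots,1$ let $\varphi'_{v_i}$ be $\varphi_{c_i}\vee\varphi'_{v_{i+1}}$ at Alice's nodes and $\varphi_{c_i}\wedge\varphi'_{v_{i+1}}$ at Bob's. Since $\wedge,\vee$ are monotone, $\varphi'_{v_i}\le\varphi_{v_i}$ for all $i$. The size of $\varphi'_{v_1}$ is at most the number of leaves of the segment, so it is $<2S$. We claim that $\varphi'_{v_1}=g$ on $E_0$.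

Let $x\in D_{c_j}$ with $v_j$ owned by Alice. Then $x\in A_{c_j}$ and $x\in B_{c_j}=B_{v_j}=B_{v_{j+1}}$. If $g(x)=1$, then $\varphi_{c_j}(x)=1$ by (2), so $\varphi'_{v_j}(x)=1$. If $g(x)=0$, then $\varphi_{c_j}(x)=0$ by (2), and $\varphi'_{v_{j+1}}(x)\le\varphi_{v_{j+1}}(x)=0$, again by (2); so $\varphi'_{v_j}(x)=0$. (This is where the filling $0$ is used.) In both cases $\varphi'_{v_j}(x)=g(x)$.

Now go up the path. Let $i<j$ and assume $\varphi'_{v_{i+1}}(x)=g(x)$. We have $x\in D_{v_j}\subseteq D_{v_{i+1}}\subseteq D_{v_i}$. If $v_i$ is Alice's, then $x\in B_{v_i}=B_{c_i}$: if $g(x)=1$, the OR is $1$ because of $\varphi'_{v_{i+1}}$; if $g(x)=0$, then $\varphi_{c_i}(x)=0$ by (2) and the OR is $0$. If $v_i$ is Bob's, then $x\in A_{v_i}=A_{c_i}$: if $g(x)=0$, the AND is $0$ because of $\varphi'_{v_{i+1}}$; if $g(x)=1$, then $\varphi_{c_i}(x)=1$ by (2) and the AND is $1$. So $\varphi'_{v_i}(x)=g(x)$, and the claim follows at $i=1$.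

Doing this for all $r\in[m]$ gives an $m$-tuple of formulas of size $<2S$ that computes $h$ on $E_0$. So $E_0$ has density $<\delta$.

**Step 3: segments, side trees hanging off Bob's nodes.** Fill the hole with $1$ instead; the resulting formulas satisfy $\varphi''_{v_i}\ge\varphi_{v_i}$. Let $x\in D_{c_j}$ with $v_j$ owned by Bob, so $x\in B_{c_j}$ and $x\in A_{c_j}=A_{v_{j+1}}$. If $g(x)=0$, then $\varphi_{c_j}(x)=0$ and the AND is $0$. If $g(x)=1$, then $\varphi_{c_j}(x)=1$ and $\varphi''_{v_{j+1}}(x)\ge\varphi_{v_{j+1}}(x)=1$, so the AND is $1$. The way up is word for word as in Step 2. So $E_1$ has density $<\delta$.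

**Step 4: count.** The sets $D_v$ from Step 1 and $E_0,E_1$ from Steps 2 and 3 partition $\{0,1\}^V$. There are at most $s/S+2\cdot3s/S=7s/S$ of them, each of density $<\delta$. Hence $1<7(s/S)\delta$. $\square$

What remains is a statement about formulas only: no $m$-tuple of formulas of size about $n^3$ agrees with $h_T$ on much more than a $2^{-m}$ fraction of inputs. No better than $2^{-m}$ can be hoped for: if $b$ is the majority value of $T$, the constant tuple $(b,\dots,b)$ agrees with probability at least $2^{-m}$.

## 6. A random table against all small tuples: the $q$-th moment

We start with addresses in the clear, so that the inputs are $u=(u_1,\dots,u_m)\in(\{0,1\}^k)^m$. For a table $T$ and functions $\psi_1,\dots,\psi_m$ of $u$, write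
$$W_T(\psi):=\Pr_u[\forall i:\ \psi_i(u)=T(u_i)],\qquad u\text{ uniform}.$$
For one fixed $\psi$ and random $T$, the mean of $W_T(\psi)$ is close to $2^{-m}$: when the $u_i$ are distinct, the $m$ table entries are independent random bits. We need $W_T(\psi)=O(2^{-m})$ simultaneously for exponentially many tuples $\psi$, so the failure probability for a single $\psi$ must be exponentially small.

The first tool to try is the bounded difference inequality in the $2^k$ independent bits of $T$. Changing one entry $T(\alpha)$ matters only for those $u$ with some $u_i=\alpha$, so it changes $W_T$ by at most $m2^{-k}$. For a deviation $a=4e2^{-m}$ the bound is $\exp(-2a^2/(m^22^{-k}))$. With $m=\lceil\log_2n\rceil$ and $2^k\le n/2$, the exponent is at most $16e^2/(nm^2)$ in absolute value, which tends to $0$: there is no information at all, because the deviation is far smaller than the noise that the inequality allows for. A high moment handles such small probabilities, because the probability that $q$ samples all agree multiplies.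

**Lemma 4.** Let $q=\lfloor2^k/m^2\rfloor\ge1$, $N=mk$, $M^*=\lfloor q/\log_2(32N)\rfloor$. For all but a $2^{2m-q}$ fraction of $T:\{0,1\}^k\to\{0,1\}$ the following holds: for every $m$-tuple of formulas $\psi_1,\dots,\psi_m$ over $u\in(\{0,1\}^k)^m$ of total size $\le M^*$, $W_T(\psi)<4e\,2^{-m}$.

**Proof.**

**Step 1: one fixed tuple.** We show $\Pr_T[W_T\ge4e2^{-m}]\le4^{-q}$ for fixed functions $\psi_i$. The moment $\mathbb E_T[W_T^q]$ is the probability, over $T$ and independent uniform $u^1,\dots,u^q$, that $T(u_i^j)=\psi_i(u^j)$ for all $i\in[m]$, $j\in[q]$. Fix the $u^j$ and let $U=\{u_i^j\}$ be the set of table positions that are read. The event prescribes every entry of $T$ in $U$, possibly inconsistently, so its probability over $T$ is at most $2^{-|U|}$.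

Expose the $qm$ independent uniform points $u_i^j$ one by one. A new point contributes a factor $\frac12$ to $2^{-|U|}$, a repeated point a factor $1$. Given the past, a point repeats with probability $\pi\le qm/2^k$, so its conditional expected factor is $\frac12(1-\pi)+\pi=\frac12(1+\pi)\le\frac12(1+qm/2^k)$. Therefore
$$\mathbb E_T[W_T^q]\le2^{-qm}\Big(1+\frac{qm}{2^k}\Big)^{qm}\le2^{-qm}e^{q^2m^2/2^k}\le(e\,2^{-m})^q,$$
where the last step is the choice of $q$: $qm^2\le2^k$. By Markov's inequality for $W_T^q$, $\Pr_T[W_T\ge4e2^{-m}]\le4^{-q}$.

**Step 2: the number of tuples.** A function with $L=\sigma\ge1$ on $N$ variables has a constant-free formula with $\sigma$ leaves. There are at most $4^\sigma$ tree shapes, at most $2^\sigma$ choices of gates and $(2N)^\sigma$ choices of literals, so at most $(16N)^\sigma$ such functions; there are two functions with $L=0$. The number of size vectors $(\sigma_1,\dots,\sigma_m)$ with sum at most $M^*$ is $\binom{M^*+m}{m}\le2^{M^*+m}$, and each is realized by at most $2^m(16N)^{M^*}$ tuples of functions. In total there are at most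
$$2^{M^*+m}\cdot2^m(16N)^{M^*}=4^m(32N)^{M^*}\le4^m2^q$$
tuples.

**Step 3: union bound.** The fraction of bad $T$ is at most $4^m2^q\cdot4^{-q}=2^{2m-q}$. $\square$

This already gives the composition theorem: Lemma 3 multiplies, Lemma 4 supplies the hardness.

**Proof of Theorem 3.** Since $2^k\ge m^2$, we have $q\ge2^k/(2m^2)\ge16m\log_2(32mk)>2m$. Hence $M^*\ge16m$, and, since a number that is at least $1$ has floor at least half of it,
$$M^*\ge\frac q{2\log_2(32mk)}\ge\frac{2^k}{4m^2\log_2(32mk)}.$$
Put $S=\lfloor M^*/(2m)\rfloor\ge8$. Then $S\ge M^*/(4m)\ge2^k/(16m^3\log_2(32mk))$. Any $m$-tuple of formulas of size $<2S$ each has total size at most $2mS\le M^*$. So for every $T$ that satisfies the conclusion of Lemma 4 (all but a $2^{2m-q}$ fraction), the hypothesis of Lemma 3 holds for $(u_1,\dots,u_m)\mapsto(T(u_1),\dots,T(u_m))$ with $\delta=4e2^{-m}$, and $\delta<1$ because $m\ge5$. The number of leaves therefore exceeds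
$$\frac{S}{7\delta}=\frac{S2^m}{28e}\ge\frac{2^{m+k}}{448\,e\,m^3\log_2(32mk)}\ge\frac{2^{m+k}}{2^{11}m^3\log_2(32mk)},$$
using $448e<2^{11}$. $\square$

With $2^k\approx n$ and $m\approx\log n$, Lemma 4 handles formulas of total size about $n$, up to logarithmic factors. We want $n^3$. The missing factor $n^2$ comes from hiding each address bit in a parity of $t\approx n$ variables and from shrinkage by a factor $t^2$.

## 7. Shrinkage that fails with probability below $2^{-m}$

**Definition (random restriction).** $R_p$ is the random restriction that leaves each variable alive independently with probability $p$ and otherwise sets it to a uniform bit. The restricted function is $g|_\rho$.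

**Theorem (Tal, *Shrinkage of De Morgan formulae by spectral techniques*, FOCS 2014).** There is a constant $C_0\ge1$ with $\mathbb E_{\rho\sim R_p}[L(g|_\rho)]\le C_0(p^2L(g)+p\sqrt{L(g)})$ for all Boolean $g$ and $p\in(0,1]$.

We use this theorem without proof. For orientation: for $g=x_1$ the expectation is exactly $p$, so the second term is needed. For $g=x_1\wedge x_2$, size $2$ remains with probability $p^2$ and size $1$ with probability $2\cdot p\cdot\frac{1-p}2$, so the expectation is $2p^2+p(1-p)=p+p^2$.

The plan: restrict until one variable per block is alive. Each address bit $u_{ij}$ then becomes that variable, possibly negated. With $p\approx1/t$, formulas of size $M_0$ should become formulas of size about $M_0/t^2$ in the $u_{ij}$, and Lemma 4 applies. Here is where the direct execution stops. Our tuple agrees with $h_T$ only with probability about $2^{-m}$. To know that some good restriction still sees an agreement, the bad restrictions must have total probability below about $2^{-m}$. Tal's theorem bounds an expectation, and Markov's inequality yields failure probability $2^{-m}$ only if we allow sizes $2^m$ times the mean. Then $S$ must be smaller by $2^m$, and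 the bound $2^mS$ is back at $n^3$: the loss equals the gain.

We need concentration. The size $L(g|_\rho)$ itself can jump: for $g=z\wedge g'$ with $z$ not in $g'$, changing $\rho(z)$ from $0$ to $1$ changes $L(g|_\rho)$ from $0$ to $L(g'|_\rho)$, although $z$ occurs once. The remedy is Lemma 2 again, now applied to formulas. Cut them into pieces of size about $\ell$, apply Tal's theorem to each piece, and look at the sum of the restricted piece sizes. A variable influences at most as many pieces as it has occurrences, and each piece by at most $O(\ell)$, so McDiarmid's inequality applies. The price is that the pieces must be small compared to $t$ (the condition will be $\ell^4\lesssim w/\Lambda$, with $w$ variables alive per block), so one round can only afford $p=\ell^{-1/2}\approx w^{-1/8}$ rather than $1/t$. Hence we iterate, about $\log\log n$ times.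

We recall the two inequalities. Chernoff: a binomial variable with mean $\mu$ is at most $\mu/2$ with probability at most $e^{-\mu/8}$. McDiarmid: if $Y$ is a function of independent coordinates and changing coordinate $v$ changes $Y$ by at most $c_v$, then $\Pr[Y\ge\mathbb EY+a]\le\exp(-2a^2/\sum_vc_v^2)$.

Put
$$\Lambda=m+\lceil\log_2n\rceil,\qquad C_1=33C_0.$$
The number of blocks is $mk\le\Lambda^2$. Throughout, the variables $x_{i,j,l}$ are uniform random bits; to reveal a variable means to fix it to its actual value.

**Definition (one round).** Suppose each block has exactly $w\ge1024\Lambda$ alive variables, all other variables are fixed, and we hold $m$ formulas in the alive variables, simplified (each is a constant or constant-free), of total size $M$. Put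
$$\omega=\frac w{64\Lambda}\ge16,\quad \ell=\lfloor\omega^{1/4}\rfloor\ge2,\quad p=\ell^{-1/2},\quad w'=\lceil pw/4\rceil .$$
The round has three operations.

1. Let $o_v$ be the number of occurrences of the variable $v$ in the $m$ formulas. Reveal every alive $v$ with $o_v>2M/w$, and simplify.
2. Keep each remaining variable alive independently with probability $p$, and reveal the others.
3. If some block has fewer than $w'$ alive variables, fail. Otherwise reveal surplus alive variables (the last ones in a fixed order), leaving exactly $w'$ per block.

Since $\sum_vo_v=M$, fewer than $w/2$ variables are revealed in operation 1 if $M>0$, and none if $M=0$; so every block keeps more than $w/2$ variables. Which variables are revealed depends only on already revealed values and on fresh coins, never on unrevealed values. So, conditioned on everything that happened, the alive bits remain uniform, and operation 2 is a restriction $\rho\sim R_p$ of the variables that are alive at that moment.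

**Lemma 5.** With probability at least $1-2e^{-4\Lambda}$ there is no failure in operation 3, and the restricted functions have formulas of total size $M'\le C_1(Mp^2+m)$.

**Proof.**

**Step 1: no block dies.** We have $p\ge\omega^{-1/8}$, hence
$$pw\ge w\omega^{-1/8}=64\Lambda\,\omega^{7/8}\ge64\cdot2^{3.5}\Lambda\ge720\Lambda.$$
In a given block, the number of alive variables after operation 2 is binomial with mean more than $pw/2$. By Chernoff, it is less than $pw/4$ with probability at most $e^{-pw/16}\le e^{-45\Lambda}$. By the union bound over at most $\Lambda^2$ blocks, some block has fewer than $pw/4$, equivalently (by integrality) fewer than $w'$, alive variables with probability at most $\Lambda^2e^{-45\Lambda}\le e^{-4\Lambda}$.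

**Step 2: cut the formulas.** The purpose is to bound the new total size by a sum $Y$ of local terms. If $M=0$, all functions are constant and the size claim is trivial. Let $M>0$. After operation 1, decompose every nonconstant formula with at least $\ell$ leaves by Lemma 2, and let a nonconstant formula with fewer than $\ell$ leaves be a single hole-free component. There are at most $4M/\ell+m$ components, each with fewer than $2\ell$ leaves.

A segment whose hole has the value $\zeta$ computes a function $\kappa(x,\zeta)$ that is monotone in $\zeta$. With $\kappa_b=\kappa(\cdot,b)$ we have $\kappa_0\le\kappa_1$, and therefore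
$$\kappa(x,\zeta)=\kappa_0(x)\vee(\zeta\wedge\kappa_1(x)).$$
The hole is used only once on the right-hand side. So, after the restriction $\rho$, we may replace each segment by optimal formulas for $\kappa_0|_\rho$ and $\kappa_1|_\rho$, combined in this way with the formula for the hole, and each hole-free component by an optimal formula for $\kappa|_\rho$; the nodes in no component stay as gates. Put $\kappa_0=\kappa_1=\kappa$ for hole-free components. We get formulas for the restricted functions of total size at most
$$Y:=\sum_{\text{components}}\big(L(\kappa_0|_\rho)+L(\kappa_1|_\rho)\big).$$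

**Step 3: the mean of $Y$.** Each $\kappa_b$ has formula size less than $2\ell$, and $p^2=1/\ell$. By Tal's theorem $\mathbb E\,L(\kappa_b|_\rho)\le C_0(p^2\cdot2\ell+p\sqrt{2\ell})=C_0(2+\sqrt2)\le4C_0$. So $\mathbb EY\le8C_0(4M/\ell+m)$.

**Step 4: concentration of $Y$.** The random choices $\rho(v)$ are independent. Changing one of them affects only components in which $v$ occurs, at most $o_v$ many, and each contribution lies in $[0,4\ell]$. So $Y$ changes by at most $c_v=4\ell o_v$. By operation 1, $o_v\le2M/w$ for all variables concerned; simplification does not increase occurrences. Hence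
$$\sum_vc_v^2\le16\ell^2\cdot\frac{2M}w\sum_vo_v\le\frac{32\ell^2M^2}w .$$
If this sum is $0$, $Y$ is constant. Otherwise, McDiarmid with $a=M/\ell$ gives
$$\Pr[Y\ge\mathbb EY+M/\ell]\le\exp\Big(-\frac{2M^2}{\ell^2}\cdot\frac w{32\ell^2M^2}\Big)=\exp\Big(-\frac w{16\ell^4}\Big)\le e^{-4\Lambda},$$
because $\ell^4\le\omega=w/(64\Lambda)$. Outside this event
$$Y\le8C_0\Big(\frac{4M}\ell+m\Big)+\frac M\ell\le33C_0\Big(\frac M\ell+m\Big)=C_1(Mp^2+m).$$
Operation 3 only reveals further variables and does not increase size. Adding the two exceptional probabilities proves the lemma. $\square$

Now iterate. Start with $w_0=t\ge1$ and formulas of total size $M_0$. While $w_j\ge1024\Lambda$, perform a round with $w=w_j$, take the formulas of Lemma 5 (simplified) as the new ones, with total size $M_{j+1}$, and put $w_{j+1}=w'$. We say that the process fails if operation 3 fails or the size bound of Lemma 5 is violated in some round; then we stop. The sequence $w_j$ does not depend on chance. Let $R$ be the number of rounds after which $w_R<1024\Lambda$.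

**Lemma 6.** Let $n$ be large, $t\ge1$ and $c_1=6\log_2(16C_1)$. Then $R\le6\log_2\log_2n$, the process fails with probability at most $4e\,2^{-m}$, and if it does not fail, then
$$M_R\le2^{20}\Lambda^{c_1+2}\Big(\frac{M_0}{t^2}+m\Big).\tag{3}$$

**Proof.**

**Step 1: the number of rounds.** For $y\ge2$ we have $\lfloor y\rfloor\ge\frac23y$ (for $2\le y<3$ because $2\ge\frac23y$; for $y\ge3$ because $y-1\ge\frac23y$). So $\ell\ge\frac23\omega^{1/4}$ and $p\le(3/2)^{1/2}\omega^{-1/8}$. Since $pw/4\ge1$, we get $w'\le pw/4+1\le pw/2\le w\,\omega^{-1/8}$. Dividing by $64\Lambda$ gives $\omega_{j+1}\le\omega_j^{7/8}$. Since $\omega_0<n$, it follows that $\omega_j\le n^{(7/8)^j}$. Round $j$ (counting from $0$) takes place only if $\omega_j\ge16$, that is, only if $(7/8)^j\log_2n\ge4$. Since $1/\log_2(8/7)<5.2$, this gives $R\le1+5.2(\log_2\log_2n-2)\le6\log_2\log_2n$ if $R\ge1$; for $R=0$ there is nothing to show.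

**Step 2: sizes.** Suppose there is no failure, and put $\mu_j=M_j/w_j^2$, $\nu_j=\mu_j+m$. From $w'\ge pw/4$ we have $p\le4w'/w$, so $M_jp^2/w_{j+1}^2\le16\mu_j$, and Lemma 5 yields $\mu_{j+1}\le16C_1\mu_j+C_1m$. Hence
$$\nu_{j+1}\le16C_1\mu_j+(C_1+1)m\le16C_1\nu_j .$$
Now $(16C_1)^R\le(16C_1)^{6\log_2\log_2n}=(\log_2n)^{c_1}\le\Lambda^{c_1}$ and $w_R<1024\Lambda$, so
$$M_R\le w_R^2\nu_R\le2^{20}\Lambda^2\cdot\Lambda^{c_1}\nu_0,$$
which is (3). The loss of a constant factor per round is harmless because there are only $O(\log\log n)$ rounds.

**Step 3: failure.** Lemma 5 holds conditionally on any failure-free past. So the total failure probability is at most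
$$2Re^{-4\Lambda}\le12\log_2\log_2n\cdot e^{-4\log_2n}\cdot e^{-4m}\le e^{-4m}\le4e\,2^{-m}.\qquad\square$$

## 8. Cubic-size tuples agree with $h_T$ on an $O(2^{-m})$ fraction

We fix the parameters. Let
$$c_2=c_1+11,\quad S=\lfloor n^3/\Lambda^{c_2}\rfloor,\quad\delta=8e\,2^{-m},\quad c=\frac1{c_1+8},\quad5\le m\le n^c,$$
and let $n$ be large. Since $m\ge5$, $\delta<1$. Since $\log_2n\le\Lambda\le n^{1/(c_1+8)}+\log_2n+1$ and $c_1\ge54$, the following hold for all large $n$, uniformly in $m$:
$$\Lambda^{c_1+7}\le n,\quad\Lambda\ge2^{30},\quad16m^3<n,\quad n\ge4mk,\quad S\ge2,\quad\log_2(32mk)\le\Lambda .$$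

**Lemma 7.** There is $T$ such that for all formulas $\psi_1,\dots,\psi_m$ over $x$ of size $<2S$ each, $\Pr_x[\forall i:\psi_i(x)=h_T(x)_i]<\delta$.

**Proof.**

**Step 1: choose the table.** Since $2^k/m^2>n/(4m^2)\ge1$, we have $q=\lfloor2^k/m^2\rfloor\ge n/(8m^2)>2m$. So $2^{2m-q}<1$, and Lemma 4 provides a $T$ with the property stated there. Moreover $q/\log_2(32mk)\ge n/(8m^2\Lambda)\ge1$, so
$$M^*\ge\frac n{16m^2\Lambda}\ge\frac n{16\Lambda^3}.$$

**Step 2: restrict a counterexample.** Suppose $\psi$ violates the lemma for this $T$: the agreement set $D=\{x:\forall i\ \psi_i(x)=h_T(x)_i\}$ has density at least $\delta$. Simplify the formulas and run the process of Section 7 with uniform $x$; here $M_0\le2mS$. After the last round reveal all but one alive variable in each block. Call the record of all coins, revealed positions and revealed values the history. Averaging over histories,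
$$\mathbb E_{\mathrm{hist}}\Pr[x\in D\mid\mathrm{hist}]\ge\delta,$$
and histories with a failure have total probability at most $4e2^{-m}=\delta/2$ by Lemma 6. So the failure-free histories contribute at least $\delta/2$ to this average, and some failure-free history has $\Pr[x\in D\mid\mathrm{hist}]\ge\delta/2=4e\,2^{-m}$. Fix it.

**Step 3: return to clear addresses.** In block $(i,j)$ one variable is alive, and $u_{ij}=\bigoplus_lx_{i,j,l}$ equals that variable XOR a constant. Rewriting the restricted formulas in terms of the $u_{ij}$ only flips literals. The alive bits are uniform given the history, so $u$ is uniform. We obtain formulas $\psi_1',\dots,\psi_m'$ over $u$ of total size at most $M_R$ with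
$$W_T(\psi')=\Pr[x\in D\mid\mathrm{hist}]\ge4e\,2^{-m}.$$

**Step 4: the size is below the threshold.** If $M_R\le M^*$, this contradicts Lemma 4 and the proof is complete. Since $n/(2mk)\ge2$, we have $t\ge n/(4mk)$. So, using $m^3k^2\le\Lambda^5$ and $S\le n^3\Lambda^{-c_1-11}$,
$$\frac{M_0}{t^2}\le2mS\cdot\frac{16m^2k^2}{n^2}=\frac{32m^3k^2S}{n^2}\le\frac{32\Lambda^5S}{n^2}\le32\,n\,\Lambda^{-c_1-6}.$$
By (3) and $m\le\Lambda$,
$$M_R\le2^{25}n\Lambda^{-4}+2^{20}\Lambda^{c_1+3}\le\frac n{32\Lambda^3}+\frac n{32\Lambda^3}=\frac n{16\Lambda^3}\le M^*.$$
The first term uses $2^{30}\le\Lambda$; the second uses $2^{25}\Lambda^{c_1+6}\le\Lambda^{c_1+7}\le n$. $\square$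

**Proof of Theorem 1.** Take $T$ from Lemma 7, and let a protocol for $\mathrm{KW}_{F_{n,m}}$ with $s$ leaves be given.

**Step 1: fix the table.** We pass to $\mathrm{KW}_{h_T}$. On inputs $x,y$ of that game, both players append this $T$ and set the unused bits to zero, then run the given protocol. If $h_T(x)\ne h_T(y)$, the output is a position where the two padded inputs differ, so it is the index of an $x$-variable. Leaves with another output are reached by no legal pair and may be relabeled arbitrarily. So $\mathrm{KW}_{h_T}$ has a protocol with at most $s$ leaves.

**Step 2: combine.** By Lemma 7 the hypothesis of Lemma 3 holds for $h_T$ with the above $S$ and $\delta$. Hence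
$$s>\frac S{7\delta}=\frac{2^mS}{56e}\ge\frac{2^mn^3}{(m+\log_2n)^C}$$
for a suitable constant $C$, because $S\ge n^3/(2\Lambda^{c_2})$ and $\Lambda\le2(m+\log_2n)$.

**Step 3: $m=\lceil\log_2n\rceil$.** For large $n$ we have $5\le m\le n^c$, and $2^m\ge n$. So every protocol for $\mathrm{KW}_{f_n}$ has at least $n^4/(\log_2n)^{O(1)}=n^{4-o(1)}$ leaves. $\square$
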